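\title{A Martin-L\"of random point whose limit frequencies are not ergodic}

\begin{abstract}
Let $\mu$ be a computable shift-invariant measure on Cantor space. At every $\mu$-Martin-L\"of random point $x$ the frequencies of all finite words converge and define a measure $\mu_x$, and by the ergodic decomposition theorem $\mu_x$ is ergodic for almost every $x$. We show that $\mu_x$ need not be ergodic for every Martin-L\"of random $x$: for each computable shift-invariant measure $\nu$ and each rational $\kappa\in(0,1)$ there are a computable shift-invariant $\mu$ and a $\mu$-Martin-L\"of random $x$ with $\mu_x\ge(1-\kappa)\nu$. The measure $\mu$ is assembled from periodic orbits by a recursive procedure that plays against the enumeration of an open set. As a complement, $\mu_x$ is ergodic whenever $x$ is weakly $2$-random, and every Martin-L\"of random $x$ with non-ergodic $\mu_x$ computes a function that dominates all total computable functions.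
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\{0,1\}^{\mathbb{N}}$ be Cantor space with the left shift $T(x_0x_1x_2\dots)=x_1x_2\dots$. A Borel probability measure $\mu$ on $\{0,1\}^{\mathbb{N}}$ is \emph{shift-invariant} if $\mu(T^{-1}E)=\mu(E)$ for every Borel set $E$, and a shift-invariant $\mu$ is \emph{ergodic} if every Borel set $E$ with $T^{-1}E=E$ has measure $0$ or $1$. A \emph{string} is a finite sequence of bits and a \emph{word} is a nonempty string; $[\sigma]$ is the cylinder of all sequences that begin with $\sigma$, and $\mu(\sigma)=\mu([\sigma])$.

An observer who sees a single sequence $x$ can count how often each word occurs in it: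
\[
\mathrm{freq}(\sigma,x)=\lim_{n\to\infty}\frac1n\,\#\{k<n:\ \sigma=x_kx_{k+1}\dots x_{k+|\sigma|-1}\}.
\]
When these limits exist for all $\sigma$ and define a measure, we write $\mu_x$ for the measure with $\mu_x(\sigma)=\mathrm{freq}(\sigma,x)$. The ergodic decomposition theorem says that for a shift-invariant $\mu$ and $\mu$-almost every $x$,
\begin{enumerate}
\item[(1)] $\mathrm{freq}(\sigma,x)$ exists for every $\sigma$,
\item[(2)] these numbers define a measure $\mu_x$,
\item[(3)] $\mu(E)=\int\mu_x(E)\,d\mu(x)$ for Borel sets $E$, and
\item[(4)] $\mu_x$ is ergodic.
\end{enumerate}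
Thus a typical point sees one ergodic component of $\mu$. For a single point, (4) does not follow from (1) and (2).

\begin{example}\label{ex:runs}
Let $y=0\,1\,00\,11\,000\,111\dots$. A prefix of length $n$ meets $O(\sqrt n)$ runs, and its numbers of zeros and of ones differ by $O(\sqrt n)$. Hence $\mathrm{freq}(0^k,y)=\mathrm{freq}(1^k,y)=\frac12$, all other words have frequency $0$, and $\mu_y=\frac12(\delta_{0^\infty}+\delta_{1^\infty})$, which is not ergodic.
\end{example}

Algorithmic randomness replaces ``almost every $x$'' by a definite set of points. A measure $\mu$ is \emph{computable} if the reals $\mu(\sigma)$ are computable uniformly in $\sigma$. A set is \emph{effectively open} if it is the union of the cylinders of a computably enumerable (c.e.) set of strings, which is said to \emph{generate} it. A \emph{Martin-L\"of test} for $\mu$ is a uniformly effectively open sequence $(U_n)$ with $\mu(U_n)\le2^{-n}$, and $x$ is \emph{$\mu$-Martin-L\"of random} if $x\notin\bigcap_nU_n$ for every test. It is known (V'yugin; Hoyrup and Rojas) that for computable shift-invariant $\mu$, every $\mu$-Martin-L\"of random $x$ satisfies (1) and (2). This is the only fact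 about random points that we use without proof. The following question about (4) is posed in \cite{RS}.

\medskip
\noindent\textbf{Question.} \emph{Let $\mu$ be a computable shift-invariant measure and let $x$ be $\mu$-Martin-L\"of random. Must $\mu_x$ be ergodic?}
\medskip

The simplest cases suggest that it must. For $\mu=\frac12(\delta_{0^\infty}+\delta_{1^\infty})$ the complement of $\{0^\infty,1^\infty\}$ is an effectively open null set, so the only random points are $0^\infty$ and $1^\infty$, and each sees a point mass. If $\mu$ is itself ergodic, then $\mu_x=\mu$ for every random $x$ (Remark~\ref{rem:ergodic}). And since (1) and (2) pass from almost all points to all random points, one expects the same of (4). The answer is nevertheless negative, and the measure seen by a random point can be prescribed up to a small error.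

\begin{theorem}\label{thm:main}
Let $\nu$ be a computable shift-invariant measure and let $\kappa\in(0,1)$ be rational. There are a computable shift-invariant measure $\mu$ and a $\mu$-Martin-L\"of random $x$ such that $\mu_x(E)\ge(1-\kappa)\,\nu(E)$ for all Borel sets $E$.
\end{theorem}

\begin{corollary}\label{cor:no}
There are a computable shift-invariant measure $\mu$ and a $\mu$-Martin-L\"of random $x$ such that $\mu_x$ is not ergodic.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:main} with $\nu=\frac12(\delta_{0^\infty}+\delta_{1^\infty})$ and $\kappa=\frac12$. The set $E$ of sequences that are eventually $0$ satisfies $T^{-1}E=E$. It contains $0^\infty$ and omits $1^\infty$, and both points have $\mu_x$-measure at least $\frac14$. So $0<\mu_x(E)<1$.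
\end{proof}

Our second theorem limits the failure. A \emph{$\Pi^0_2$ class} is the intersection of a uniformly effectively open sequence, and $x$ is \emph{weakly $2$-random} for $\mu$ if it lies in no $\mu$-null $\Pi^0_2$ class. This differs from Martin-L\"of randomness in one respect: the measures of the open sets may tend to $0$ at any rate. A function $g$ \emph{dominates} $h$ if $g(n)\ge h(n)$ for all but finitely many $n$.

\begin{theorem}\label{thm:complement}
Let $\mu$ be a computable shift-invariant measure.
\begin{enumerate}
\item[(i)] If $x$ lies in no $\mu$-null $\Pi^0_2$ class, then $\mu_x$ is ergodic.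
\item[(ii)] If $x$ is $\mu$-Martin-L\"of random and $\mu_x$ is not ergodic, then $x$ computes a function that dominates every total computable function.
\end{enumerate}
\end{theorem}

By (ii), the computable point $y$ of Example~\ref{ex:runs} is not random for any computable shift-invariant measure, because a computable $g$ does not dominate $g+1$. A counterexample has to draw on something that grows faster than all computable functions. In our construction this is the time at which strings enter the enumeration of an open set.

Section~\ref{sec:averages} recalls the ergodic theorems that we need. Section~\ref{sec:reduction} uses the recursion theorem to reduce Theorem~\ref{thm:main} to the task of avoiding one open set $U$ of small measure. Sections~\ref{sec:words}--\ref{sec:program} describe how $\mu$ is built against an enumeration of $U$, and Sections~\ref{sec:calls}--\ref{sec:noreturn} show that either the construction halts and $\mu(U)$ is large, or it runs forever and produces the point $x\notin U$. Section~\ref{sec:complement} proves Theorem~\ref{thm:complement} and depends only on Section~\ref{sec:averages}.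

\section{Ergodic averages and the case of an ergodic measure}\label{sec:averages}

Write $A_ng=\frac1n\sum_{j<n}g\circ T^j$ for $n\ge1$, so that $\mathrm{freq}(\sigma,x)=\lim_nA_n1_{[\sigma]}(x)$. Let $\lambda$ be a shift-invariant measure. We use two textbook facts and two observations.
\begin{enumerate}
\item[(E1)] \emph{Mean ergodic theorem.} If $\lambda$ is ergodic and $g\in L^2(\lambda)$, then $A_ng\to\int g\,d\lambda$ in $L^2(\lambda)$.
\item[(E2)] \emph{Maximal ergodic inequality.} If $g\ge0$ is integrable and $c>0$, then $\lambda\{y:\exists m\ge1\ A_mg(y)>c\}\le\frac1c\int g\,d\lambda$.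
\item[(E3)] If $0\le g\le1$, then $|A_ng(T^jy)-A_ng(y)|\le j/n$, because $n$ times the difference equals $\sum_{k=n}^{n+j-1}g(T^ky)-\sum_{k=0}^{j-1}g(T^ky)$ and both sums lie in $[0,j]$.
\item[(E4)] If $\mu_y$ exists, then $A_mg(y)\to\int g\,d\mu_y$ for every $g$ that depends on finitely many coordinates, since such a $g$ is a linear combination of indicators of cylinders. Moreover $\mu_y$ is shift-invariant: apply (E3) with $j=1$ to $g=1_{[\sigma]}$ and note that $g\circ T=1_{T^{-1}[\sigma]}$.
\end{enumerate}

\begin{remark}\label{rem:ergodic}
If $\mu$ is computable and ergodic and $x$ is $\mu$-Martin-L\"of random, then $\mu_x=\mu$. Indeed, let $f=1_{[\sigma]}$ and $p=\mu(\sigma)$. The numbers $\int|A_nf-p|\,d\mu$ are uniformly computable and tend to $0$ by (E1), so we can compute $n_k$ such that $h_k=|A_{n_k}f-p|$ has integral less than $4^{-k}$. The sets $G_k=\{y:\exists m\ A_mh_k(y)>2^{-k}\}$ are uniformly effectively open and $\mu(G_k)\le2^{-k}$ by (E2), so the sets $\bigcup_{k>n}G_k$ form a test. Hence for all large $k$ and all $m$ we have $|A_mA_{n_k}f(x)-p|\le A_mh_k(x)\le2^{-k}$. By (E3), $|A_mA_{n_k}f(x)-A_mf(x)|\le n_k/m$. So $A_mf(x)\to p$.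
\end{remark}

This argument rests on the search for the scales $n_k$, which succeeds because the limit of the averages is a known constant. For a non-ergodic $\mu$ the limit is a function, and the search is not available. The construction below lives in this gap.

\section{Reduction to avoiding one open set}\label{sec:reduction}

From now on $\nu$ and $\kappa$ are as in Theorem~\ref{thm:main}. A point is random if it escapes an open set that absorbs one component of every test. That set depends on $\mu$, which we have yet to build; the recursion theorem resolves the circularity, provided we can build a suitable measure against \emph{every} enumeration of an open set. Let $(\mathcal W_e)_{e\in\mathbb N}$ be the standard listing of the c.e.\ sets of strings.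

\begin{proposition}\label{prop:avoid}
There is an algorithm that, from an index $e$, computes a total program for a shift-invariant probability measure $\mu$ with the following property. If the open set $U$ generated by $\mathcal W_e$ has $\mu(U)<\kappa/16$, then there is $x\notin U$ such that
\begin{equation}\label{eq:limsup}
\limsup_{n\to\infty}\ \frac1n\,\#\{k<n:\ \sigma=x_k\dots x_{k+|\sigma|-1}\}\ \ge\ (1-\kappa)\,\nu(\sigma)\qquad\text{for every word }\sigma.
\end{equation}
\end{proposition}

The proposition asserts nothing about convergence of frequencies. Convergence comes for free once $x$ is known to be random.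

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:avoid}]
Fix $c$ with $2^{-c+2}<\kappa/16$, and let $(G_{d,n})_{d,n\in\mathbb N}$ be an effective list of all uniformly c.e.\ sequences $(G_{d,n})_n$ of sets of strings. Given a program for a computable measure $\mu$, define c.e.\ sets $\widehat G_d$ as follows. Enumerate the strings $\tau_1,\tau_2,\dots$ of $G_{d,d+c}$, and put $\tau_j$ into $\widehat G_d$ once it is verified that $\mu(\bigcup_{i\le j}[\tau_i])<2^{-d-c+1}$. The measure of a finite union of cylinders is a computable real, so this strict inequality will be verified if it holds. It is inherited by smaller $j$, so $\widehat G_d$ is an initial part of the list and generates a set of measure at most $2^{-d-c+1}$. Let $U_\mu$ be generated by $\bigcup_d\widehat G_d$. Then $\mu(U_\mu)\le\sum_{d\ge0}2^{-d-c+1}=2^{-c+2}<\kappa/16$. Every $x\notin U_\mu$ is $\mu$-Martin-L\"of random: a test is generated by $(G_{d,n})_n$ for some $d$, its $(d+c)$-th component has measure at most $2^{-d-c}$, so $\widehat G_d=G_{d,d+c}$ and $x$ is not in this component.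

Let $\mu_{(e)}$ be the measure that Proposition~\ref{prop:avoid} produces from $e$, and let $h(e)$ be an index of the set $\bigcup_d\widehat G_d$ formed from the program for $\mu_{(e)}$. The function $h$ is total computable, and the above analysis applies to every $e$ because the program for $\mu_{(e)}$ is total for every $e$. The recursion theorem states that for every total computable $h$ there is $e$ with $\mathcal W_e=\mathcal W_{h(e)}$. For such an $e$ put $\mu=\mu_{(e)}$. The open set generated by $\mathcal W_e$ is $U_\mu$, of measure less than $\kappa/16$, so there is $x\notin U_\mu$ satisfying \eqref{eq:limsup}, and $x$ is random. Therefore $\mu_x$ exists, the upper limit in \eqref{eq:limsup} is a limit, and $\mu_x(\sigma)\ge(1-\kappa)\nu(\sigma)$ for all $\sigma$. Every open set is a disjoint union of countably many cylinders, so the inequality holds for open sets. For a Borel set $E$, outer regularity gives $\mu_x(E)=\inf_O\mu_x(O)\ge(1-\kappa)\inf_O\nu(O)\ge(1-\kappa)\nu(E)$, where $O$ ranges over the open supersets of $E$.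
\end{proof}

Sections~\ref{sec:words}--\ref{sec:noreturn} prove Proposition~\ref{prop:avoid}. The index $e$ and the set $U$ are fixed. Time runs in stages $t=0,1,2,\dots$, and $U_t$ is the clopen set generated by the strings enumerated within $t$ steps. We delay the enumeration so that $U_0=U_1=U_2=\emptyset$.

\section{Words carrying mass}\label{sec:words}

The measure $\mu$ has to be computable whatever the enumeration of $U$ does. We may therefore change our current approximation to $\mu$ at stage $t$ only in ways that are almost invisible on words much shorter than $2^t$. Periodic orbits allow large changes of this kind: two long periodic orbits can be joined into one at a tiny cost in local statistics.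

For a word $w$ let
\[
\rho_w=\frac1{|w|}\sum_{p<|w|}\delta_{T^p(w^\infty)} .
\]
This measure is shift-invariant, $\rho_{ww}=\rho_w$, and $\rho_w(\sigma)$ is the fraction of positions $p<|w|$ at which $\sigma$ occurs in $w^\infty$. The first lemma approximates $\nu$ by such measures; it uses both the computability and the invariance of $\nu$.

\begin{lemma}[fresh words]\label{lem:fresh}
There is a computable sequence of words $v_s$ with $|v_s|\ge2^s$ and
\begin{equation}\label{eq:fresh}
|\rho_{v_s}(\sigma)-\nu(\sigma)|\le|\sigma|\,2^{-s}\qquad\text{for all words }\sigma.
\end{equation}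
\end{lemma}

\begin{proof}
Put $N=2^{s+2}$. Search for integers $c_w\ge0$, $w\in\{0,1\}^N$, with $c=\sum_wc_w\ge1$ and $\sum_w|c_w/c-\nu(w)|<2^{-s-1}$. Such integers exist by density of rational probability vectors, and the condition is semidecidable. Let $v_s$ be a concatenation of $c_w$ copies of each $w$, so $|v_s|=cN\ge2^s$. Let $k=|\sigma|$. For $k>N$ the right side of \eqref{eq:fresh} exceeds $1$, so let $k\le N$, and let $\mathrm{occ}(\sigma,w)\le N$ be the number of occurrences of $\sigma$ inside $w$. In each of the $c$ blocks at most $k-1$ windows of length $k$ run over the end of the block, so $\rho_{v_s}(\sigma)$ differs from $\frac1N\sum_w\frac{c_w}c\,\mathrm{occ}(\sigma,w)$ by at most $k/N$. The latter differs from $\frac1N\sum_w\nu(w)\,\mathrm{occ}(\sigma,w)$ by at most $2^{-s-1}$. By invariance, $\sum_w\nu(w)\,\mathrm{occ}(\sigma,w)=\sum_{j=0}^{N-k}\nu(T^{-j}[\sigma])=(N-k+1)\nu(\sigma)$, and $\frac{N-k+1}N\nu(\sigma)$ differs from $\nu(\sigma)$ by at most $k/N$. The total error is at most $2k/N+2^{-s-1}=(k+1)2^{-s-1}\le k2^{-s}$.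
\end{proof}

A \emph{state} consists of a finite list of \emph{pairs} $(w,m)$, where $w$ is a word and $m>0$ is a rational mass, and of a rational \emph{raw mass} $\omega\ge0$, with total mass $1$. Its measure is $\sum m\rho_w+\omega\nu$: raw mass is mass that is still distributed as $\nu$. At stage $t$ four \emph{operations} are allowed.
\begin{itemize}
\item \emph{Splitting} replaces $(w,m)$ by $(w,m')$ and $(w,m-m')$, where $0<m'\le m$; there is no second pair if $m'=m$.
\item \emph{Squaring} replaces $(w,m)$ by $(ww,m)$.
\item \emph{Refreshing} turns raw mass $m$ into the pair $(v_t,m)$.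
\item \emph{Merging} replaces $(w_1,m_1)$ and $(w_2,m_2)$ by $(W,m_1+m_2)$, where $W=w_1^{k_1}w_2^{k_2}$ with $k_1|w_1|:k_2|w_2|=m_1:m_2$ and $k_1,k_2\ge2^{t+1}$. Explicitly, if $m_1:m_2=\alpha_1:\alpha_2$ in lowest terms, take $k_1=2^{t+1}\alpha_1|w_2|$ and $k_2=2^{t+1}\alpha_2|w_1|$.
\end{itemize}
Merging needs rational ratios of masses; this is why $\kappa$ is assumed rational.

\begin{lemma}\label{lem:limit}
Suppose an algorithm computes states for $t=0,1,2,\dots$, each obtained from the preceding one by at most one operation at stage $t$, and let $\mu_t$ be the measure of the state at the beginning of stage $t$. Then $\mu(\sigma)=\lim_t\mu_t(\sigma)$ exists, $|\mu(\sigma)-\mu_t(\sigma)|\le|\sigma|2^{1-t}$, and $\mu$ is a shift-invariant probability measure with a total program obtained effectively from the algorithm.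
\end{lemma}

\begin{proof}
It suffices to show $|\mu_{t+1}(\sigma)-\mu_t(\sigma)|\le|\sigma|2^{-t}$. Then the limits exist with the stated computable modulus, the reals $\mu_t(\sigma)$ are uniformly computable, and the identities $\mu(\sigma)=\mu(\sigma0)+\mu(\sigma1)=\mu(0\sigma)+\mu(1\sigma)$ and $\mu(0)+\mu(1)=1$ pass to the limit; they say that $\mu$ extends to a shift-invariant probability measure. Splitting and squaring do not change the measure. For refreshing use \eqref{eq:fresh} and $m\le1$. In a merge, a window of $W^\infty$ that starts in the segment $w_i^{k_i}$ and ends in it is also the corresponding window of $w_i^\infty$, and fewer than $2|\sigma|$ windows per period are not of this kind. So $\rho_W(\sigma)$ differs from $\frac{m_1\rho_{w_1}(\sigma)+m_2\rho_{w_2}(\sigma)}{m_1+m_2}$ by at most $2|\sigma|/|W|\le|\sigma|2^{-t}$.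
\end{proof}

We also need to record what $U$ has already paid, in a form that survives later operations. Position $p$ of a word $w$ is \emph{covered at stage $t$} if $[w_pw_{p+1}\dots w_{|w|-1}]\subseteq U_t$. This is decidable, and it has the following \emph{persistence} property: if a copy of $V$ occurs at offset $q$ in $W$ and $p$ is covered in $V$ at stage $t$, then $q+p$ is covered in $W$ at all stages $t'\ge t$, since the suffix of $W$ at $q+p$ extends the suffix of $V$ at $p$. The weaker condition $T^p(w^\infty)\in U_t$ depends on what follows $w$ and can be destroyed by a merge.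

Finally, if $D$ is a set of positions of a pair $(w,m)$, call $m|D|/|w|$ its \emph{weight}. When $(w_1,m_1)$ is merged and $D$ is copied into all $k_1$ copies of $w_1$, the new weight is $(m_1+m_2)k_1|D|/|W|=m_1|D|/|w_1|$, the same as before. This is the purpose of making lengths proportional to masses.

\section{The strategy on two levels}\label{sec:example}

This section explains the construction on the smallest case; the proofs do not depend on it. Let $\nu=\frac12(\delta_{0^\infty}+\delta_{1^\infty})$ and $\kappa=\frac12$. We may take $v_s=0^{2^s}1^{2^s}$, for which the window count in Lemma~\ref{lem:limit} gives \eqref{eq:fresh}. Think of the enumeration of $U$ as an opponent. We must either force $\mu(U)\ge\frac1{32}$ or produce $x\notin U$ with longer and longer prefixes that consist mostly of words $v_s$ with larger and larger $s$.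

Put $a=\frac18$ and $b=\frac1{16}$. Start from the pair $(00,a)$, the \emph{reservoir}, and raw mass $1-a$. Mark position $0$ of $00$; marks are the candidates for the starting position of $x$. The mark has weight $a/2=\frac1{16}$, so the opponent loses if half of this weight ends up covered. A \emph{batch of grade $0$} and mass $m$ is made by refreshing raw mass $(1-a)m$, splitting $(00,am)$ off the reservoir, and merging. The result is a word $v^k(00)^{k'}$ with a mark at the start of each copy of $00$; the marks have density $a/2$.

One batch $B$ of mass $1$ is useless: then $\mu=\rho_B$, the random points are periodic, and no longer runs are available. Some raw mass must be left at every finite stage. So we make a batch $B$ of mass $b$ only and square it. A mark in the first half of $BB$ is followed by $(00)^jB$, in which the fraction of fresh material is at least $\frac{1-a}{1+a}$; without squaring, the mark would be followed by zeros only. These marks are offered as starting positions of $x$.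

The offer is cheap to refuse. The marks in the first half of $BB$ have weight $b\cdot\frac a2\cdot\frac12=\frac1{512}$, far below $\frac1{32}$. The point is that refusals can be made to add up. Consider an \emph{impatient} opponent: whenever we square a batch and look at its marks in the first half, they are already covered. Define a batch of grade $i+1$ and mass $m$ as follows: make a batch $B$ of grade $i$ and mass $bm$, square it and offer its uncovered marks in the first half; after the refusal make a new batch $V$ of grade $i$ and mass $(1-b)m$, and merge to $W=V^k(BB)^{k'}$. By induction a batch of any grade and mass $m$ uses $am$ of the reservoir and $(1-a)m$ of the raw mass, and its marks have density $a/2$. If at most the fraction $\epsilon$ of the marks is uncovered in batches of grade $i$, then by persistence the uncovered fraction in $W$ is at most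
\[
(1-b)\,\epsilon+\tfrac b2\cdot0+\tfrac b2\,\epsilon=(1-\tfrac b2)\,\epsilon ,
\]
the three terms coming from the copies of $V$ and from the first and second halves of the copies of $BB$. So grade $i$ gives the bound $(1-\frac1{32})^i$, which is less than $\frac12$ for $i=32$. A batch of grade $32$ and mass $1$ takes $2^{32}-1$ offers, and when it is finished, $\mu(U)\ge\frac12\cdot\frac a2=\frac1{32}$.

Note that $BB$ is diluted with a batch $V$ and not with refreshed raw mass alone. In the latter case a word of mass $m$ would contain only $abm$ of the reservoir, and to use up the reservoir we would need total mass $1/b>1$.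

A patient opponent does not respond at once, and we cannot wait: if the state freezes, no new runs appear. We must continue to extend the offered positions as if they were never to be covered. Now the pair $(BB,bm)$ with its set $D$ of uncovered marks is in the same situation as $(00,a)$ at the start. It is a reservoir with marks, to be diluted in the ratio $b:(1-b)$ with material made \emph{later}. The only difference is the supplier of this material: batches of grade $i$ in place of refreshed raw mass. So we play the same game one level down. It either runs forever and yields $x$, or it returns a word of mass $m$ in which half of the copies of $D$ are covered. The middle term above becomes $\frac b2\cdot\frac\epsilon2$ and the factor becomes $1-\frac b4$. The game on level $2$ calls games on level $3$, and so on. The recursion turns back only when a new offer finds no uncovered mark. Since level $\ell$ spends a fraction $a_\ell$ of each word on old material, the $a_\ell$ must have a small sum.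

\section{The program}\label{sec:program}

For $\ell\ge1$ let
\[
a_\ell=\kappa2^{-\ell-1},\qquad \beta_\ell=1-\frac{a_{\ell+1}}4,\qquad N_\ell=\lceil4/a_{\ell+1}\rceil .
\]
Then $\sum_\ell a_\ell=\kappa/2$, so $\prod_{j\le\ell}(1-a_j)\ge1-\kappa/2$, and $\beta_\ell^{N_\ell}\le\exp(-1)<\frac12$.

A \emph{task} $P$ has a level $\ell$, a reservoir pair with word $R_P$ and initial mass $r_P$, a set $D_P$ of positions of $R_P$, and a \emph{supplier} $\Gamma_P$, a procedure that on argument $m$ returns a pair of mass $m$ if it returns at all. Each call, each return, each operation on the state and each computation of a set $D_P$ takes one stage. The procedure $\mathsf{Fresh}(m)$ refreshes raw mass $m$ and returns the new pair. The procedure $\mathsf{Force}$ plays the game on one level, and $\mathsf{Gen}^P_i$ makes the batches of grade $i$ for the task $P$.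

\begin{quote}
$\mathsf{Force}(\ell;(B,r);M;\Gamma)$, where $M$ is a set of positions of $B$. Create a task $P$ of level $\ell$ with $\Gamma_P=\Gamma$. Square $(B,r)$; the result is the reservoir, $R_P=BB$ and $r_P=r$. At the next stage, called $t_P$, compute the set $D_P$ of those $p\in M$, read as positions in the first copy of $B$, that are uncovered in $R_P$ at stage $t_P$. If $D_P=\emptyset$, return the result of $\mathsf{Gen}^P_0(r/a_\ell)$; otherwise return the result of $\mathsf{Gen}^P_{N_\ell}(r/a_\ell)$.

\smallskip
$\mathsf{Gen}^P_0(m)$, for $P$ of level $\ell$. Call $\Gamma_P((1-a_\ell)m)$, obtaining a pair with word $V$. Split $(R_P,a_\ell m)$ off the reservoir. Merge the two pairs into a word $V^kR_P^{k'}$ and return the result.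

\smallskip
$\mathsf{Gen}^P_{i+1}(m)$, for $0\le i<N_\ell$. Put $b=a_{\ell+1}$. Call $\mathsf{Gen}^P_i(bm)$, obtaining $(B,bm)$. Return the result of $\mathsf{Force}(\ell+1;(B,bm);M_P(B);\mathsf{Gen}^P_i)$, where $M_P(B)$ is the set of $P$-marks defined below. The task created by this call is a \emph{child of $P$ with index $i$}.
\end{quote}

The initial state has the pair $(0,a_1)$ and raw mass $1-a_1$. At stage $0$ the program calls $\mathsf{Force}(1;(0,a_1);\{0\};\mathsf{Fresh})$; this call and its task are the \emph{root}. Its reservoir word is $00$, and its set $D$, computed at stage $2$, is $\{0\}$ because $U_2=\emptyset$. If the root returns, the state stays constant from then on.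

An \emph{activation} is one execution of a procedure. An activation $Y$ is \emph{inside} $X$ if $Y=X$ or $Y$ is a direct or indirect subcall of $X$. We write $\mathsf{Force}(P)$ for the activation that creates $P$. By induction on the stage of return, $\mathsf{Gen}^P_i(m)$ returns a pair of mass $m$: for $i=0$ the mass is $(1-a_\ell)m+a_\ell m$, and for $i+1$ the child $Q$ has $r_Q=bm$, so $\mathsf{Force}(Q)$ returns the result of a call $\mathsf{Gen}^Q_j(m)$.

A \emph{$P$-block} is a word $V^kR_P^{k'}$ returned by a $\mathsf{Gen}^P_0$-activation. The copies of $R_P$ occupy the fraction $a_\ell$ of it and the copies of $V$ the fraction $1-a_\ell$.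

\begin{lemma}[parsing]\label{lem:parsing}
If an activation $X=\mathsf{Gen}^P_i(m)$ returns the word $W$, then $W$ is a concatenation of $P$-blocks returned by $\mathsf{Gen}^P_0$-activations inside $X$.
\end{lemma}

\begin{proof}
We argue by induction on the stage of return, for all tasks at once, and we record the concatenation obtained as the \emph{$P$-parsing} of $W$. If $i=0$, then $W$ is a single block. If $X=\mathsf{Gen}^P_{i+1}(m)$ creates the child $Q$, then $W$ was returned earlier by a call $\mathsf{Gen}^Q_j(m)$ inside $X$. So $W$ is a concatenation of $Q$-blocks $V^k(BB)^{k'}$, where $B$ and each $V$ were returned by calls $\mathsf{Gen}^P_i$ inside $X$, because $\Gamma_Q=\mathsf{Gen}^P_i$. Replace each copy of $B$ and of $V$ by its $P$-parsing.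
\end{proof}

The program keeps these parsings with the returned words. The set $M_P(W)$ of \emph{$P$-marks} of $W$ consists of the positions $q+p$, where $p\in D_P$ and $q$ is the offset of a copy of $R_P$ in the $P$-parsing of $W$. These copies are disjoint and occupy the fraction $a_\ell$ of $W$, so
\begin{equation}\label{eq:density}
|M_P(W)|=\lambda_P|W|,\qquad\lambda_P=a_\ell|D_P|/|R_P| ,
\end{equation}
with a density $\lambda_P$ that depends only on $P$. The proof of Lemma~\ref{lem:parsing} also shows how marks are inherited: if $W$ is returned by $\mathsf{Gen}^P_{i+1}$ with child $Q$, then $M_P(W)$ is the disjoint union of translates of $M_P(V)$, one for each copy of a supplier word $V$ in the $Q$-parsing of $W$, and of translates of $M_P(B)$, two for each copy of $R_Q=BB$.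

The next lemma is the reason why suppliers are called on demand and not in advance.

\begin{lemma}[fresh content]\label{lem:content}
Let $P$ have level $\ell$. If a call $\mathsf{Gen}^P_i$ is issued after stage $t$ and returns $W$, then disjoint copies of words $v_s$ with $s>t$ and $|v_s|\le2^{-t}|W|$ occupy at least the fraction $\prod_{j\le\ell}(1-a_j)\ge1-\kappa/2$ of $W$.
\end{lemma}

\begin{proof}
Induction on $\ell$. By Lemma~\ref{lem:parsing}, the fraction $1-a_\ell$ of $W$ consists of copies of words $V$ returned by supplier calls inside the given call, hence issued after stage $t$. If $\ell=1$, each $V$ is a word $v_s$ with $s>t$. If $\ell>1$, each $V$ is returned by a call $\mathsf{Gen}^{P^-}_{i'}$, where $P^-$ is the parent of $P$, and the induction hypothesis applies to $V$. In both cases each of the copies of $v_s$ so found lies in a word $V$, and the block $V^kR_P^{k'}$ occurs in $W$ and was merged after stage $t$. So $k\ge2^{t+1}$ and $|v_s|\le|V|\le2^{-t}|W|$.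
\end{proof}

\section{The tree of calls}\label{sec:calls}

Two things are not yet clear: that reservoirs and raw mass are never overdrawn, and what an infinite run looks like. The difficulty is that calls go both down (to a new child) and up (to a supplier), so that activations for the same task are nested in a complicated way. One observation controls this.

The activation $\mathsf{Force}(P)$ and all activations $\mathsf{Gen}^P_i$ are \emph{owned} by $P$; activations of $\mathsf{Fresh}$ have no owner. The calls are of four kinds:
\begin{itemize}
\item $\mathsf{Force}(P)$ makes one call, to some $\mathsf{Gen}^P_j$, and the owner stays;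
\item $\mathsf{Gen}^P_{i+1}$ calls $\mathsf{Gen}^P_i$, and the owner stays;
\item $\mathsf{Gen}^P_{i+1}$ calls $\mathsf{Force}(Q)$, and the owner moves to the new child $Q$;
\item $\mathsf{Gen}^P_0$ makes its \emph{supplier call}, to $\mathsf{Gen}^{P^-}_i$ if $P$ is a child of $P^-$ with index $i$, and to $\mathsf{Fresh}$ if $P$ is the root.
\end{itemize}
The tasks form a tree under the child relation. Let $\mathcal T_P$ be the set of $P$ and all its descendants, and say that an activation \emph{belongs to $\mathcal T_P$} if its owner is in $\mathcal T_P$.

\begin{lemma}[crossing]\label{lem:crossing}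
Let $Z$ call $Y$ and let $P$ be a task.
\begin{enumerate}
\item[(a)] If $Y$ belongs to $\mathcal T_P$ and $Z$ does not, then $Y=\mathsf{Force}(P)$.
\item[(b)] If $Z$ belongs to $\mathcal T_P$ and $Y$ does not, then $Y$ is the supplier call of a $\mathsf{Gen}^P_0$-activation $Z$.
\end{enumerate}
Consequently:
\begin{enumerate}
\item[(c)] every activation that belongs to $\mathcal T_P$ is $\mathsf{Force}(P)$ or is inside the one subcall of $\mathsf{Force}(P)$;
\item[(d)] no activation inside a supplier call made by a $\mathsf{Gen}^P_0$-activation belongs to $\mathcal T_P$;
\item[(e)] if $Q$ is a child of $P$, every $P$-owned activation inside $\mathsf{Force}(Q)$ is inside a supplier call made by a $\mathsf{Gen}^Q_0$-activation.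
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The owner changes. It does not move to the parent, since a task whose parent is in $\mathcal T_P$ is in $\mathcal T_P$. So $Y=\mathsf{Force}(Q)$ with $Q\in\mathcal T_P$ and the parent of $Q$ outside $\mathcal T_P$, which means $Q=P$.

(b) The owner changes and does not move to a child, so $Z$ is a $\mathsf{Gen}^Q_0$-activation with $Q\in\mathcal T_P$, and $Q$ has no parent in $\mathcal T_P$. So $Q=P$.

For (c)--(e) follow the chain of calls that leads to the activation $Y$ in question. (c) The chain from the root activation to $Y$ starts with $\mathsf{Force}(P)$ if $P$ is the root, and otherwise it starts outside $\mathcal T_P$ and contains $\mathsf{Force}(P)$ by (a). (d) The supplier call itself does not belong to $\mathcal T_P$, and it starts later than $\mathsf{Force}(P)$, so by (a) a chain starting from it cannot enter $\mathcal T_P$. (e) The chain from $\mathsf{Force}(Q)$ to $Y$ starts in $\mathcal T_Q$ and ends outside it; apply (b) to $Q$.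
\end{proof}

\begin{lemma}[no overdraft]\label{lem:overdraft}
At every stage, the $\mathsf{Gen}^P_0$-activations started so far inside a call $X=\mathsf{Gen}^P_i(m)$ have arguments with sum at most $m$. Consequently every step of the program can be executed.
\end{lemma}

\begin{proof}
We use induction on the number of stages elapsed since the start of $X$, for all calls at once; every other activation inside $X$ started later than $X$, so the hypothesis applies to it. If $i=0$, then $X$ is the only such activation by Lemma~\ref{lem:crossing}(d). Let $X=\mathsf{Gen}^P_{i+1}(m)$ and $b=a_{\ell+1}$. The activations inside the first subcall $\mathsf{Gen}^P_i(bm)$ contribute at most $bm$. The others are inside $\mathsf{Force}(Q)$, hence by (e) inside supplier calls made by $\mathsf{Gen}^Q_0$-activations. By (c) all $\mathsf{Gen}^Q_0$-activations are inside the one call $\mathsf{Gen}^Q_j(m)$ made by $\mathsf{Force}(Q)$, so their arguments have sum at most $m$. Their supplier calls are calls $\mathsf{Gen}^P_i$ whose arguments have sum at most $(1-b)m$, and each contributes at most its argument. The total is at most $bm+(1-b)m=m$.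

Suppose all steps before stage $t$ could be executed. By (c) all $\mathsf{Gen}^P_0$-activations are inside the call $\mathsf{Gen}^P_j(r_P/a_\ell)$, so those started so far demand at most $a_\ell\cdot r_P/a_\ell=r_P$ from the reservoir of $P$. For the root this call has argument $a_1/a_1=1$, so at most $1-a_1$ of raw mass is demanded. Hence the step at stage $t$ can be executed.
\end{proof}

By Lemmas~\ref{lem:limit} and~\ref{lem:overdraft} the program defines a shift-invariant measure $\mu$, with a total program computed from $e$, whatever the enumeration of $U$ does. It remains to verify the alternative in Proposition~\ref{prop:avoid}.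

\section{If the root returns, then $U$ is large}\label{sec:return}

The computation of Section~\ref{sec:example} now becomes a joint induction over all levels.

\begin{lemma}\label{lem:cover}
Let $P$ have level $\ell$.
\begin{enumerate}
\item[(i)] If a call $\mathsf{Gen}^P_i$ returns $W$, then upon return at most $\beta_\ell^{\,i}\,|M_P(W)|$ elements of $M_P(W)$ are uncovered in $W$.
\item[(ii)] If $\mathsf{Force}(P)$ returns $W$, then upon return at most half of the elements of $M_P(W)$ are uncovered in $W$.
\end{enumerate}
\end{lemma}

\begin{proof}
Joint induction on the stage of return. In (ii), if $D_P=\emptyset$, then $M_P(W)=\emptyset$; otherwise apply (i) to the subcall $\mathsf{Gen}^P_{N_\ell}$ and use $\beta_\ell^{N_\ell}<\frac12$. In (i) the case $i=0$ is trivial.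

Consider a call $\mathsf{Gen}^P_{i+1}$ with child $Q$, and write $b=a_{\ell+1}$, $\lambda=\lambda_P$, $\epsilon=\beta_\ell^{\,i}$. The $Q$-parsing of $W$ consists of copies of words $V$ returned by calls $\mathsf{Gen}^P_i$, of total length $(1-b)|W|$, and of $C=b|W|/(2|B|)$ copies of $R_Q=BB$. We count the uncovered $P$-marks of $W$ in three groups, using persistence of covering each time.

\emph{Copies of $V$.} When $V$ was returned, at most $\epsilon\lambda|V|$ of its $P$-marks were uncovered, by induction and \eqref{eq:density}. These copies contribute at most $\epsilon\lambda(1-b)|W|$.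

\emph{Second halves of the copies of $BB$.} When $B$ was returned, at most $\epsilon\lambda|B|$ of its $P$-marks were uncovered in $B$. These halves contribute at most $C\epsilon\lambda|B|$.

\emph{First halves.} A mark $p\in M_P(B)\setminus D_Q$ was covered in $R_Q$ at stage $t_Q$, so only the $C|D_Q|$ elements of $M_Q(W)$ can be uncovered. A mark covered in $B$ upon its return is covered in $BB$ at stage $t_Q$, so $|D_Q|\le\epsilon\lambda|B|$. By (ii) for $\mathsf{Force}(Q)$, which returned $W$ earlier, these halves contribute at most $\frac12C\epsilon\lambda|B|$.

Since $C|B|=\frac b2|W|$, the total is at most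
\[
\epsilon\lambda|W|\Bigl((1-b)+\frac b2+\frac b4\Bigr)=\epsilon\Bigl(1-\frac b4\Bigr)\lambda|W|=\beta_\ell^{\,i+1}|M_P(W)|.\qedhere
\]
\end{proof}

\begin{corollary}\label{cor:large}
If the root returns, then $\mu(U)\ge\kappa/16$.
\end{corollary}

\begin{proof}
The root $P$ returns a pair $(W,1)$, which is then the whole state, so $\mu=\rho_W$. By \eqref{eq:density}, $|M_P(W)|=\frac{a_1}2|W|$, and by Lemma~\ref{lem:cover}(ii) at least $\frac{a_1}4|W|$ positions $p$ of $W$ are covered. For these $T^p(W^\infty)\in U$. Hence $\mu(U)\ge a_1/4=\kappa/16$.
\end{proof}

\section{If the root does not return, a point escapes}\label{sec:noreturn}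

Assume $\mu(U)<\kappa/16$. By Corollary~\ref{cor:large} the root does not return. We first find an infinite branch of tasks. K\"onig's lemma does not give it directly, since we have no finite bound on the number of children of a task: suppliers may be called again and again from deeper levels. We follow the activations that never return.

\begin{lemma}\label{lem:branch}
There are tasks $P_1,P_2,\dots$ such that $P_1$ is the root, $P_{\ell+1}$ is a child of $P_\ell$, and $D_{P_\ell}\ne\emptyset$ for all $\ell$.
\end{lemma}

\begin{proof}
An activation makes at most two subcalls, one after the other, and finitely many further steps. So an activation that does not return has a subcall that does not return. Starting from the root we obtain an infinite chain of activations, each calling the next and none returning. No $\mathsf{Fresh}$-activation is on the chain, since these return. Call a task $P$ \emph{permanent} if $\mathsf{Force}(P)$ is on the chain and all later members of the chain belong to $\mathcal T_P$. The root is permanent.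

Let $P$ be permanent. No $\mathsf{Gen}^P_0$-activation is on the chain, for it would be followed by its supplier call, which does not belong to $\mathcal T_P$. The activation $\mathsf{Force}(P)$ is followed by some $\mathsf{Gen}^P_j$, so $j\ge1$ and $D_P\ne\emptyset$. Suppose that no child of $P$ is permanent, and let $\mathsf{Gen}^P_{i+1}$ be on the chain. It is followed by $\mathsf{Gen}^P_i$ or by $\mathsf{Force}(Q)$ for a child $Q$ with index $i$. In the second case the chain later leaves $\mathcal T_Q$, and by Lemma~\ref{lem:crossing}(b) it does so through a call of $\Gamma_Q=\mathsf{Gen}^P_i$. In both cases a $\mathsf{Gen}^P_i$-activation is on the chain. Descending from $j$, we find a $\mathsf{Gen}^P_0$-activation on the chain, which is impossible. So every permanent task has a permanent child.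
\end{proof}

Write $R_\ell,D_\ell,t_\ell$ for $R_{P_\ell},D_{P_\ell},t_{P_\ell}$. By Lemma~\ref{lem:crossing}(c), all calls $\mathsf{Gen}^{P_\ell}_i$ are issued after stage $t_\ell$. Hence $t_\ell<t_{\ell+1}$, and $R_{\ell+1}=B_{\ell+1}B_{\ell+1}$, where $B_{\ell+1}$ was returned by a call $\mathsf{Gen}^{P_\ell}_i$ issued after stage $t_\ell$.

\subsection*{The point $x$}
Since $D_{\ell+1}\subseteq M_{P_\ell}(B_{\ell+1})$, each $p'\in D_{\ell+1}$ has the form $q+p$ with $p\in D_\ell$ and a parsed copy of $R_\ell$ at offset $q$ in $B_{\ell+1}$. The maps $p'\mapsto p$ make $(D_\ell)$ an inverse system of nonempty finite sets, so by K\"onig's lemma there are $p_\ell\in D_\ell$ with $p_{\ell+1}\mapsto p_\ell$ for all $\ell$. Let $u_\ell$ be the suffix of $R_\ell$ that starts at $p_\ell$. Then $u_\ell$ is a prefix of $u_{\ell+1}$, and $u_{\ell+1}$ is a nonempty suffix of $B_{\ell+1}$ followed by $B_{\ell+1}$ (Figure~\ref{fig:nest}). By Lemma~\ref{lem:content}, $B_{\ell+1}$ contains some $v_s$ with $s>t_\ell$, so $|u_{\ell+1}|\ge|B_{\ell+1}|\ge2^{t_\ell}\to\infty$. Let $x$ be the sequence that extends all $u_\ell$.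

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\fill[gray!30] (2.4,0) rectangle (4,0.55);
\draw (0,0) rectangle (5,0.55);
\draw (5,0) rectangle (10,0.55);
\draw (2.4,0) rectangle (4,0.55);
\node at (3.45,0.27) {$R_\ell$};
\draw[thick] (2.8,-0.1) -- (2.8,0.65);
\node[above] at (2.8,0.62) {$p_{\ell+1}$};
\draw[|-|] (0,1.35) -- (5,1.35) node[midway,above] {$B_{\ell+1}$};
\draw[|-|] (5,1.35) -- (10,1.35) node[midway,above] {$B_{\ell+1}$};
\draw[|-|] (2.8,-0.35) -- (4,-0.35) node[right] {$u_\ell$};
\draw[|-|] (2.8,-0.85) -- (10,-0.85) node[right] {$u_{\ell+1}$};
\end{tikzpicture}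
\caption{The reservoir word $R_{\ell+1}=B_{\ell+1}B_{\ell+1}$. The position $p_{\ell+1}$ lies in a copy of $R_\ell$ (shaded) in the first half and is the position $p_\ell$ of that copy. The suffix $u_{\ell+1}$ of $R_{\ell+1}$ starting there extends the suffix $u_\ell$ of $R_\ell$ and contains a whole copy of $B_{\ell+1}$.}\label{fig:nest}
\end{figure}

\subsection*{The point $x$ is not in $U$}
Otherwise $x\in[\tau]\subseteq U_t$ for some string $\tau$ and stage $t$. For $\ell$ with $t_\ell\ge t$ and $|u_\ell|\ge|\tau|$ we get $[u_\ell]\subseteq U_{t_\ell}$. So $p_\ell$ is covered in $R_\ell$ at stage $t_\ell$, contrary to $p_\ell\in D_\ell$.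

\subsection*{The point $x$ satisfies \eqref{eq:limsup}}
Fix $\sigma$ with $\nu(\sigma)>0$, the other case being trivial, and let $k=|\sigma|$. Write $B=B_{\ell+1}$, $L=|B|$, $u=u_{\ell+1}$, $t=t_\ell$, so $L\le|u|\le2L$. By Lemma~\ref{lem:content}, all of $B$ except a part of length at most $\frac\kappa2L$ consists of disjoint copies of words $v_s$ with $s>t$ and $|v_s|\le2^{-t}L$. The word $u$ contains the exceptional part at most twice, and the beginning of $u$ cuts at most one copy. So the whole copies inside $u$ have total length at least
\[
|u|-\kappa L-2^{-t}L\ \ge\ (1-\kappa-2^{-t})\,|u| .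
\]
This doubling is why the $a_\ell$ sum to $\kappa/2$ and not to $\kappa$. In a copy of $v_s$ fewer than $k$ windows run over the end, so by \eqref{eq:fresh} and $|v_s|\ge2^s$ the copy contains at least $|v_s|\rho_{v_s}(\sigma)-k\ge|v_s|(\nu(\sigma)-2k2^{-t})$ occurrences of $\sigma$. For large $\ell$ both factors below are positive, and the number of occurrences of $\sigma$ in the prefix $u_{\ell+1}$ of $x$, divided by $|u_{\ell+1}|$, is at least
\[
(1-\kappa-2^{-t_\ell})\,(\nu(\sigma)-2k2^{-t_\ell})\ \longrightarrow\ (1-\kappa)\,\nu(\sigma).
\]
This completes the proof of Proposition~\ref{prop:avoid}, and with it the proof of Theorem~\ref{thm:main}.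

\section{Weak $2$-randomness and domination}\label{sec:complement}

We prove Theorem~\ref{thm:complement}. The intersection of a Martin-L\"of test is a null $\Pi^0_2$ class, so a weakly $2$-random point is Martin-L\"of random and $\mu_x$ exists. In both parts we may thus assume that $x$ is $\mu$-Martin-L\"of random and that the shift-invariant measure $\mu_x$ is not ergodic. We show that $x$ lies in a null $\Pi^0_2$ class and computes a dominating function.

\subsection*{A finitary sign of non-ergodicity}
Ergodicity quantifies over Borel sets; we need a condition that can be read off $x$. Let $\mathcal I$ be the $\sigma$-algebra of Borel sets $E$ with $T^{-1}E=E$. For some word $\sigma$, with $f=1_{[\sigma]}$, the conditional expectation $f^*=E_{\mu_x}(f\mid\mathcal I)$ is not almost everywhere constant. Otherwise each $E\in\mathcal I$ satisfies $\mu_x(E\cap[\sigma])=\int_Ef^*\,d\mu_x=\mu_x(E)\mu_x(\sigma)$ for all $\sigma$; then the measures $F\mapsto\mu_x(E\cap F)$ and $F\mapsto\mu_x(E)\mu_x(F)$ agree on cylinders, hence at $F=E$, and $\mu_x(E)\in\{0,1\}$.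

Fix such a $\sigma$, and let $p=\mu_x(\sigma)=\int f^*d\mu_x$ and $\gamma=\int(f^*-p)^2d\mu_x>0$. For $E\in\mathcal I$ we have $1_E\circ T=1_E$, so $\int_Ef\circ T^j\,d\mu_x=\int_Ef\,d\mu_x$, and therefore $E_{\mu_x}(A_nf\mid\mathcal I)=f^*$. Conditional expectation does not increase the $L^2$ norm, and $q\mapsto\int(f^*-q)^2d\mu_x$ is minimal at the mean $q=p$. So for all $n\ge1$ and real $q$,
\[
\int(A_nf-q)^2d\mu_x\ \ge\ \int(f^*-q)^2d\mu_x\ \ge\ \gamma .
\]
Fix rationals $\delta$ and $q$ with $0<\delta<\gamma$ and $(p-q)^2<\delta/16$, and put $\phi_n=(A_nf-q)^2$, a rational-valued function of finitely many coordinates. By (E4),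
\begin{equation}\label{eq:sign}
\lim_{m\to\infty}A_m\phi_n(x)>\delta\ \text{ for every }n,\qquad\lim_{m\to\infty}A_mf(x)=p .
\end{equation}
In words: along $x$ the global frequency of $\sigma$ is close to $q$, but at every scale $n$ the local frequencies in windows of length $n$ stay away from $q$ in mean square.

\subsection*{Proof of (i)}
Let $S$ be the set of all $y$ such that
\[
\forall n\,\forall N\,\exists m\ge N:\ A_m\phi_n(y)>\delta\qquad\text{and}\qquad\forall N\,\exists m\ge N:\ (A_mf(y)-q)^2<\delta/2 .
\]
The inner conditions define clopen sets, computable from $m$ and $n$, so $S$ is a $\Pi^0_2$ class, and $x\in S$ by \eqref{eq:sign}. By the ergodic decomposition theorem, $\mu_y$ exists and is ergodic for $\mu$-almost every $y$. Suppose such a $y$ is in $S$. The first condition and (E4) give $\int(A_nf-q)^2d\mu_y\ge\delta$ for all $n$, and letting $n\to\infty$ with (E1) for $\mu_y$ we get $(\mu_y(\sigma)-q)^2\ge\delta$. The second condition gives $(\mu_y(\sigma)-q)^2\le\delta/2$, a contradiction. So $\mu(S)=0$, and $x$ is not weakly $2$-random.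

\subsection*{Proof of (ii)}
For $n\ge1$ let $\psi(n)$ be the least $m\ge1$ with $A_m\phi_n(x)>\delta$, the time that $x$ needs to display fluctuation at scale $n$. Let $\psi^*(n)=\max_{1\le k\le n}\psi(k)$ and $\psi^*(0)=0$. By \eqref{eq:sign} these functions are total, and they are computable from $x$. We show that $\psi^*$ dominates every total computable function.

The idea is this. If $\psi^*$ is infinitely often below a computable function, we can compute scales $n_i$ such that infinitely often $\psi(n_i)$ is much smaller than $n_{i+2}$. On the first $\psi(n_i)$ shifts of $x$ the averages at scale $n_{i+2}$ then hardly move, while those at scale $n_i$ fluctuate, so the two differ. On the other hand, along any sequence of scales that at least doubles, such differences are square summable in $L^2(\mu)$. No rate of convergence is needed for this, and it yields a test.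

Suppose $\psi^*$ does not dominate a total computable $h_0$. Then $h(n)=n+1+\max_{k\le n}h_0(k)$ is computable and increasing, $h\ge1$, and $\psi^*(n)\le h(n)$ for infinitely many $n$. Let $n_0=1$ and $n_{i+1}=2^{i+1}(n_i+h(n_i))$, so $n_{i+1}\ge2n_i$. If $n_i\le n<n_{i+1}$ and $\psi^*(n)\le h(n)$, then
\[
\psi(n_i)\le\psi^*(n)\le h(n)\le h(n_{i+1})\le2^{-i-1}n_{i+2}.
\]
Hence
\begin{equation}\label{eq:fast}
\psi(n_i)\le2^{-i-1}n_{i+2}\qquad\text{for infinitely many }i.
\end{equation}
We compare $n_i$ with $n_{i+2}$ and not with $n_{i+1}$ because we do not know where in $[n_i,n_{i+1})$ the number $n$ lies. Put $g_i=(A_{n_i}f-A_{n_{i+2}}f)^2$.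

\begin{lemma}\label{lem:square}
$\sum_i\int g_i\,d\mu<\infty$.
\end{lemma}

\begin{proof}
The map $g\mapsto g\circ T$ is an isometry of $L^2(\mu)$, so $\int(f\circ T^j)(f\circ T^k)\,d\mu=c(j-k)$, where $c(k)=\int(f\circ T^{|k|})f\,d\mu$. The sequence $c$ is positive definite, because $\sum_{j,k}\alpha_j\overline{\alpha_k}\,c(j-k)=\|\sum_j\alpha_jf\circ T^j\|^2\ge0$. Herglotz's theorem states that a positive definite sequence has the form $c(k)=\int e^{\mathrm{i}k\theta}d\eta(\theta)$ for a finite positive measure $\eta$ on $(-\pi,\pi]$. Then $\|\sum_j\alpha_jf\circ T^j\|^2=\int|\sum_j\alpha_je^{\mathrm{i}j\theta}|^2d\eta$, and in particular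
\[
\int g_i\,d\mu=\int|\mathcal D_{n_i}-\mathcal D_{n_{i+2}}|^2d\eta,\qquad\mathcal D_n(\theta)=\frac1n\sum_{j<n}e^{\mathrm{i}j\theta}.
\]
It suffices to bound $\sum_i|\mathcal D_{n_i}(\theta)-\mathcal D_{n_{i+2}}(\theta)|^2$ uniformly in $\theta$. At $\theta=0$ the sum is $0$. Let $0<|\theta|\le\pi$. We have $|\mathcal D_n|\le1$; from $|e^{\mathrm{i}j\theta}-1|\le j|\theta|$ we get $|\mathcal D_n-1|\le n|\theta|/2$; and summing the geometric series gives $|\mathcal D_n|\le1/(n|\sin(\theta/2)|)\le\pi/(n|\theta|)$. Recall that $n_{i+1}\ge2n_i$.
\begin{itemize}
\item If $n_{i+2}|\theta|\le1$, the term is at most $(n_{i+2}|\theta|)^2$. These bounds are at most $1$ and shrink by a factor of at least $4$ as $i$ decreases, so their sum is at most $\frac43$.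
\item If $n_i|\theta|>1$, the term is at most $(2\pi/(n_i|\theta|))^2$. These bounds are less than $4\pi^2$ and shrink by a factor of at least $4$ as $i$ increases, so their sum is at most $\frac{16}3\pi^2$.
\item The remaining $i$ satisfy $n_i|\theta|\le1<n_{i+2}|\theta|$. If $i^*$ is the largest index with $n_{i^*}|\theta|\le1$, then $i\in\{i^*-1,i^*\}$. Each of these terms is at most $4$.\qedhere
\end{itemize}
\end{proof}

Let $G_i=\{y:\exists m\ge1\ A_mg_i(y)>\delta/16\}$. These sets are uniformly effectively open; here the computability of $h$ is used. By (E2) and Lemma~\ref{lem:square}, $\sum_i\mu(G_i)\le\frac{16}\delta\sum_i\int g_i\,d\mu\le C$ for some integer $C\ge1$. The sets $\{y:y\in G_i\text{ for at least }2^nC\text{ indices }i\}$ are uniformly effectively open, and by Markov's inequality applied to $\sum_i1_{G_i}$ they have measure at most $2^{-n}$. They form a Martin-L\"of test, so $x$ lies in only finitely many $G_i$.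

Now let $i$ be as in \eqref{eq:fast} and $m=\psi(n_i)$. For $j<m$, (E3) gives $|A_{n_{i+2}}f(T^jx)-A_{n_{i+2}}f(x)|\le j/n_{i+2}\le2^{-i-1}$, so
\[
|A_{n_{i+2}}f(T^jx)-q|\le2^{-i-1}+|A_{n_{i+2}}f(x)-p|+|p-q| .
\]
The first two terms tend to $0$ as $i\to\infty$ and the third is less than $\sqrt\delta/4$. So for large $i$ the left side is at most $\sqrt\delta/3$ for all $j<m$. The triangle inequality for the seminorm $\|g\|_m=\sqrt{A_m(g^2)(x)}$ and the definition of $\psi$ give
\[
\sqrt{A_mg_i(x)}\ \ge\ \|A_{n_i}f-q\|_m-\|A_{n_{i+2}}f-q\|_m\ >\ \sqrt\delta-\tfrac13\sqrt\delta .
\]
Thus $A_mg_i(x)>\frac49\delta>\delta/16$ and $x\in G_i$. This holds for infinitely many $i$, a contradiction. Hence $\psi^*$ dominates every total computable function, and Theorem~\ref{thm:complement} is proved.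

\begin{thebibliography}{1}

\bibitem{RS}
\emph{Research Statement},
\texttt{http://www.personal.psu.edu/\allowbreak jmr71/\allowbreak documents/\allowbreak research\_stmt\_rute.pdf}

\end{thebibliography}
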